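# Normal subsemigroups of simple algebraic groups

All fields have characteristic $0$. For elements of a group, $x^y=y^{-1}xy$, so $(x^y)^z=x^{yz}$. The reference [KMRT] is Knus–Merkurjev–Rost–Tignol, *The Book of Involutions*.

## 1. Simple groups, isogenies and unitary similitudes

**Definition 1 (simple group, isogeny).** A *simple algebraic group* over $K$ is a connected, non-commutative, absolutely almost simple algebraic group: over the algebraic closure it has no closed connected normal subgroup except $1$ and itself. A *central isogeny* $G\to G'$ is a surjective homomorphism with finite central kernel. Up to central isogeny there is a largest group, the *simply connected* one, and a smallest one, the *adjoint* one, which has trivial center.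

*Example.* $SL_2\to PGL_2$ is the central isogeny from the simply connected to the adjoint group. On $K$-points it need not be onto: $PGL_2(K)=GL_2(K)/K^*$, and the image of $SL_2(K)$ consists of the classes of matrices whose determinant is a square. So $PGL_2(K)$ has more elements to conjugate with. This will matter throughout.

**Definition 2 (unitary groups).** Let $L/K$ be a quadratic field extension with conjugation $a\mapsto\bar a$, and let $H=\mathrm{diag}(h_1,\dots,h_n)$ with $h_j\in K^*$. The hermitian form $h=\langle h_1,\dots,h_n\rangle$ on $L^n$ is $h(a,b)=\bar a^{T}Hb=\sum_j\bar a_jh_jb_j$. A *similitude* is $g\in GL_n(L)$ with $h(ga,gb)=\mu(g)h(a,b)$ for some $\mu(g)\in K^*$, its *multiplier*. The similitudes form $GU(h)(K)$. Those with $\mu(g)=1$ and $\det g=1$ form $SU(h)(K)$. The group $SU(h)$ is simple and simply connected of type $A_{n-1}$, and its adjoint group is called $PGU(h)$.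

We need the points of the adjoint group:
$$PGU(h)(K)=GU(h)(K)/L^*. \tag{1}$$
Indeed, $PGU(h)$ is the group of $L$-automorphisms of $M_n(L)$ commuting with the adjoint involution $\sigma(g)=H^{-1}\bar g^{T}H$. By Skolem–Noether such an automorphism is $a\mapsto gag^{-1}$ with $g\in GL_n(L)$. It commutes with $\sigma$ if and only if $\sigma(g)g$ is central, that is, lies in $L^*$. Being fixed by $\sigma$, it then lies in $K^*$. Since $h(ga,gb)=h(a,\sigma(g)gb)$, this says that $g$ is a similitude; and $g$ gives the identity if and only if $g\in L^*$. (See [KMRT, §23].)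

*Example.* Let $n=2$ and $h=\langle1,t\rangle$, $L=K(i)$ with $i^2=-1$. Write $g=\begin{pmatrix}a&c\\b&d\end{pmatrix}$ with $\det g=1$. Then $g\in SU(h)(K)$ means $g^{-1}=\sigma(g)$, that is,
$$\begin{pmatrix}d&-c\\-b&a\end{pmatrix}=\begin{pmatrix}\bar a&t\bar b\\t^{-1}\bar c&\bar d\end{pmatrix}.$$
So
$$SU(\langle1,t\rangle)(K)=\Bigl\{\begin{pmatrix}a&-t\bar b\\b&\bar a\end{pmatrix}:\ a\bar a+tb\bar b=1\Bigr\}. \tag{2}$$
The matrices of this shape without the norm condition form the quaternion algebra $(-1,-t)_K$, with generators $\mathrm{diag}(i,-i)$ and $\begin{pmatrix}0&-t\\1&0\end{pmatrix}$ of squares $-1$ and $-t$, and $a\bar a+tb\bar b$ is its reduced norm. So (2) is $SL_1$ of a quaternion algebra.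

## 2. Normal subsemigroups, products of conjugates and bi-invariant orders

**Definition 3 (normal subsemigroup).** A *normal subsemigroup* of a group $\Gamma$ is a nonempty subset $N\subset\Gamma$ closed under multiplication and under conjugation by elements of $\Gamma$. It is not assumed to be closed under inverses.

*Examples.* In $\mathbb R_{>0}$, under multiplication, the set $\{a>1\}$ is a normal subsemigroup and not a subgroup. For a non-commutative example take the affine maps $z\mapsto az+b$ of $\mathbb R$ with $a>0$. The coefficient $a$ is multiplicative and unchanged by conjugation, so $\{a>1\}$ is a normal subsemigroup; it contains no inverse of any of its elements. Both examples come from a homomorphism to an ordered commutative group.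

**Definition 4 (bi-invariant order).** A *bi-invariant partial order* on $\Gamma$ is a partial order with $x<y\Rightarrow gx<gy$ and $xg<yg$ for all $g$. It is *nontrivial* if $x<y$ for some $x,y$.

*Example.* On the affine group above, put $g<g'$ if the coefficient $a$ of $g$ is smaller than that of $g'$.

For $x\in\Gamma$ let $S(x)$ be the set of all products $x^{y_1}\cdots x^{y_n}$ with $n\ge1$ and $y_j\in\Gamma$. A conjugate of such a product is again one, so $S(x)$ is a normal subsemigroup. It is the smallest one containing $x$.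

**Lemma 1.** For a group $\Gamma$ the following are equivalent: (i) every normal subsemigroup is a subgroup; (ii) $x^{-1}\in S(x)$ for every $x$; (iii) $1\in S(x)$ for every $x$; (iv) there is no nontrivial bi-invariant partial order on $\Gamma$.

*Proof.* (i)$\Rightarrow$(iii): $S(x)$ is a subgroup, so it contains $1$. (iii)$\Rightarrow$(ii): let $1=x^{y_1}\cdots x^{y_n}$. Conjugating by $y_1^{-1}$ we may take $y_1=1$. If $n\ge2$ then $x^{-1}=x^{y_2}\cdots x^{y_n}$; if $n=1$ then $x=1=x^{-1}$. (ii)$\Rightarrow$(i): if $x\in N$ then $x^{-1}\in S(x)\subset N$.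

(iii) fails if and only if some normal subsemigroup $N$ omits $1$: if $1\notin S(x)$ take $N=S(x)$, and if $1\notin N$ take any $x\in N$ and note $S(x)\subset N$. Given such $N$, put $a<b$ when $a^{-1}b\in N$. This is irreflexive because $1\notin N$ and transitive because $a^{-1}c=(a^{-1}b)(b^{-1}c)$. It is left invariant by construction, and right invariant because $(ag)^{-1}(bg)=(a^{-1}b)^g$. Conversely, for a nontrivial bi-invariant order, $\{g:g>1\}$ is nonempty (if $x<y$ then $x^{-1}y>1$), omits $1$, and is closed under products and conjugation. $\blacksquare$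

So a single $x$ with $1\notin S(x)$ violates (i), and proving (i) means writing $1$ as a product of conjugates of each $x$.

Now we can ask: *let $G$ be a simple algebraic group over a field $K$ of characteristic $0$. Is every normal subsemigroup of $G(K)$ a subgroup?* The conjecture that the answer is always yes comes from the report "Arithmetic aspects of algebraic groups", http://www.birs.ca/workshops/2022/22w5161/report22w5161.pdf. It is known to hold when $K$ is algebraically closed, when $K$ is a local field, and when $G$ is a split classical group.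

The conjecture is false. It fails for simply connected groups, for adjoint groups, and over fields as small as $\mathbb Q(t)$. We prove the following.

* For every non-adjoint isogeny type, and for the adjoint types $A_n$ $(n\ge2)$, $D_n$ $(n\ge4)$ and $E_6$, some group of that type over some field of characteristic $0$ violates the conjecture (Theorems 2 and 3; Theorem 1 gives explicit unitary examples).
* The conjecture holds for all groups over all fields of characteristic $0$ of the adjoint types $A_1$, $B_n$ (hence adjoint $C_2=B_2$) and of type $G_2$, and for all $PGL_1(D)$ with $D$ a division algebra (Theorem 4).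

The adjoint types $C_n$ $(n\ge3)$ and $E_7$, and the types $E_8$ and $F_4$, are not decided here.

## 3. Rotations, unipotent elements and $SL_2$

In $SO_3(\mathbb R)$ a rotation is inverted by a half turn about any perpendicular axis. So $x^{-1}$ is a conjugate of $x$, and (ii) holds with one factor.

For unipotent elements two kinds of conjugates suffice, in any semisimple group.

**Lemma 2.** Let $G$ be semisimple over $K$ and let $1\ne x\in G(K)$ be unipotent. Then $1\in S(x)$.

*Proof.* In characteristic $0$, $x=\exp(e)$ with $e\in\mathrm{Lie}(G)(K)$ nilpotent. By Jacobson–Morozov there is a $K$-homomorphism $\varphi:SL_2\to G$ with $\varphi(a)=x$, where $a=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Let $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Then $w^{-1}aw=\begin{pmatrix}1&0\\-1&1\end{pmatrix}$ and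
$$a\,a^w=\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&1\end{pmatrix}=:c .$$
This has trace $1$ and determinant $1$, so $c^2-c+1=0$, hence $c^3=-1$ and $c^6=1$. So $(x\,x^{\varphi(w)})^6=1$. $\blacksquare$

Now $SL_2(K)$ can be done completely by hand. If $x=\pm1$ then $x^2=1$. Otherwise pick $w\in K^2$ that is not an eigenvector of $x$ and put $z=x^{-1}w$; then $w,z$ is a basis. Let $y$ be the linear map with $yw=z$ and $yz=-w$; its determinant is $1$. Then $x^yw=y^{-1}xz=y^{-1}w=-z=-x^{-1}w$, so $xx^yw=-w$. Hence $xx^y$ has determinant $1$ and eigenvalue $-1$, both its eigenvalues are $-1$, and $(xx^y)^2$ is unipotent. It is $1$ or is handled by Lemma 2, so $1\in S(x)$ in all cases.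

The trick of this paragraph, an element $y$ that exchanges $w$ and $x^{-1}w$, returns in Section 9.

## 4. Two blocked attempts for quaternions of norm one

Let $K=\mathbb Q(t)$, $L=K(i)$, $h=\langle1,t\rangle$, and consider the group (2). Let
$$u=\frac{1+it}{1-it},\qquad u\bar u=1,\qquad x=\mathrm{diag}(u,u^{-1})\in SU(h)(K).$$
Let $\nu$ be the $t$-adic valuation on $\mathbb C((t))\supset L$.

*Inverting $x$ by one conjugation.* If $h$ were $\langle1,1\rangle$, the matrix $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ would do it. For $\langle1,t\rangle$, suppose $y\in SU(h)(K)$ inverts $x$. Since $u^2\ne1$, $y$ exchanges the two eigenlines of $x$, so in (2) we have $a=0$ and $t\,b\bar b=1$. The left side has odd valuation $1+2\nu(b)$, the right side has valuation $0$. So no such $y$ exists.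

*The exchange trick.* If $y\in SU(h)(K)$ has $yw=z$, $yz=-w$ with $z=x^{-1}w$, then $h(w,z)=h(yw,yz)=-h(z,w)$, so $h(w,z)$ has real part $0$ (real with respect to bar). But $h(w,x^{-1}w)=\bar w_1w_1u^{-1}+t\bar w_2w_2u$, and $u$, $u^{-1}$ both have real part $\frac{1-t^2}{1+t^2}$, so the real part is $\frac{1-t^2}{1+t^2}\,h(w,w)$. This is nonzero for $w\neq0$, since $\bar w_1w_1$ and $t\bar w_2w_2$ have valuations of different parity.

These computations exclude only particular short products. To exclude all products, look at leading terms. We have $x=1+2it\,\mathrm{diag}(1,-1)+O(t^2)$. If $y$ has entries in $\mathbb C[[t]]$ and $y_0$ is its value at $t=0$, then $x^y=1+2it\,y_0^{-1}\mathrm{diag}(1,-1)y_0+O(t^2)$, and first-order terms *add* when we multiply. If $y_0$ could be arbitrary in $SL_2(\mathbb C)$ this would give nothing, because terms of trace $0$ can cancel. But for $y$ as in (2), $a\bar a+tb\bar b=1$ forces $a,b\in\mathbb C[[t]]$ (the two terms have nonnegative valuation, as their valuations have different parity and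 so cannot cancel). Therefore $y_0=\begin{pmatrix}a_0&0\\b_0&\bar a_0\end{pmatrix}$ is lower triangular. Conjugating by it leaves the $(1,1)$ entry of $\mathrm{diag}(1,-1)$ equal to $1$. So a product of $m$ conjugates has first-order $(1,1)$ coefficient $2im\ne0$ and is never $1$.

This is already a counterexample. The general proofs of failure follow the same plan: take $x$ close to $1$, show that reductions of conjugating elements lie in a small group, and show that this small group does not move the leading term of $x-1$.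

## 5. The hermitian form $\langle1,\dots,1,t\rangle$

Let $K$ be any field with $\mathbb Q(t)\subset K\subset\mathbb R((t))$, let $L=K(i)\subset\mathbb C((t))$, let bar be coefficientwise complex conjugation, let $n\ge2$, and on $L^n$ put
$$h(a,b)=\bar a_1b_1+\dots+\bar a_{n-1}b_{n-1}+t\,\bar a_nb_n .$$

**Theorem 1.** (a) For every $n\ge2$, $SU(h)(K)$ contains a normal subsemigroup that is not a subgroup. (For $n=2$ this is $SL_1$ of a quaternion algebra.)

(b) For every $n\ge3$ the same holds for $G(K)$ for every $G$ with central isogenies $SU(h)\xrightarrow{p}G\xrightarrow{q}PGU(h)$, $qp$ the canonical map. In particular it holds for the adjoint group $PGU(h)$, e.g. $n=3$, $K=\mathbb Q(t)$ or $\mathbb R((t))$.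

*Proof.* Let $\mathcal O=\mathbb C[[t]]$ and extend $h$ to $\mathbb C((t))^n$.

**Step 1: a filtration defined by $h$ alone.** The purpose is to find lattices that every similitude must respect. For $0\ne\alpha\in\mathbb C((t))$, $\bar\alpha\alpha$ has valuation $2\nu(\alpha)$ and positive real leading coefficient. In $h(a,a)$ the first $n-1$ terms have even valuations and positive leading coefficients, and the last has odd valuation. So leading terms never cancel, and for $a\ne0$
$$\nu(h(a,a))=\min\bigl(2\nu(a_1),\dots,2\nu(a_{n-1}),2\nu(a_n)+1\bigr). \tag{3}$$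
Put $\Lambda_m=\{a\neq 0:\nu(h(a,a))\ge m\}\cup\{0\}$. From (3),
$$\Lambda_0=\mathcal O^n,\quad\Lambda_1=(t\mathcal O)^{n-1}\oplus\mathcal O,\quad\Lambda_{m+2}=t\Lambda_m,\quad \dim_{\mathbb C}\Lambda_0/\Lambda_1=n-1,\quad\dim_{\mathbb C}\Lambda_1/\Lambda_2=1 .$$

**Step 2: multipliers have even valuation.** Let $y\in GU(h)(K)$; if $n=2$ assume $y\in SU(h)(K)$. Since $h(ya,ya)=\mu(y)h(a,a)$ also on $\mathbb C((t))^n$, we get $y\Lambda_m=\Lambda_{m+\nu(\mu(y))}$. If $n=2$, $\mu(y)=1$. If $n\ge3$ and $\nu(\mu(y))=2r+1$ were odd, $y$ would induce an isomorphism $\Lambda_0/\Lambda_1\to\Lambda_{2r+1}/\Lambda_{2r+2}$ between spaces of dimensions $n-1$ and $1$, so $n=2$, a contradiction. Hence $\nu(\mu(y))=2r$ is even.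

**Step 3: reductions are block triangular.** Put $y'=t^{-r}y$. Then $y'\Lambda_0=\Lambda_0$ and $y'\Lambda_1=\Lambda_1$, and conjugation by $y$ equals conjugation by $y'$. The first equality gives $y'\in GL_n(\mathcal O)$. Its reduction $y_0\in GL_n(\mathbb C)$ stabilizes the image $\mathbb Ce_n$ of $\Lambda_1$ in $\Lambda_0/t\Lambda_0=\mathbb C^n$. So
$$y_0=\begin{pmatrix}A&0\\c&d\end{pmatrix},\qquad A\text{ of size }n-1.$$

**Step 4: an element with visible leading term.** Let $u=\frac{1+it}{1-it}\in L$, so $u\bar u=1$ and $u=1+2it+O(t^2)$. Let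
$$x=\mathrm{diag}(u,\dots,u,u^{1-n}),\qquad Z=\mathrm{diag}(1,\dots,1,1-n).$$
Since $u\bar u=1$ and $\det x=1$, $x\in SU(h)(K)$; and $x\equiv1+2itZ$ modulo $t^2$. For $y$ as in Step 2,
$$x^y=y'^{-1}xy'\equiv1+2it\,y_0^{-1}Zy_0 \pmod{t^2M_n(\mathcal O)},\qquad y_0^{-1}Zy_0=\begin{pmatrix}1_{n-1}&0\\ *&1-n\end{pmatrix},$$
because conjugating by a block triangular matrix conjugates the diagonal blocks, and those of $Z$ are scalar.

**Step 5: adding up.** A product of $m\ge1$ conjugates of $x$ by elements $y$ as in Step 2 is therefore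
$$\equiv1+2it\begin{pmatrix}m\,1_{n-1}&0\\ *&m(1-n)\end{pmatrix}\pmod{t^2}.$$
It is not a scalar matrix: otherwise its $(1,1)$ and $(n,n)$ entries would agree modulo $t^2$, so $m=m(1-n)$, that is, $mn=0$. In particular it is not $1$. Thus $1\notin S(x)$ in $SU(h)(K)$, which proves (a).

**Step 6: quotients.** Let $n\ge3$, and suppose $\prod_jp(x)^{y_j}=1$ with $y_j\in G(K)$. Apply $q$, and by (1) lift $q(y_j)$ to $\hat y_j\in GU(h)(K)$. Then $\prod_jx^{\hat y_j}\in L^*$ is scalar, contradicting Step 5. So $1\notin S(p(x))$ in $G(K)$. $\blacksquare$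

*Remark.* The restriction $n\ge3$ in (b) is needed. For $n=2$ the matrix $\begin{pmatrix}0&-t\\1&0\end{pmatrix}$ is a similitude with $\mu=t$; it maps $\Lambda_0$ to $\Lambda_1$ and inverts $\mathrm{diag}(u,u^{-1})$. So $x$ and $x^{-1}$ become conjugate in $PGU(h)(K)$.

## 6. Minuscule coweights and twists of compact groups

Fix a maximal torus over an algebraically closed field. Let $X_*$ be its cocharacter lattice, $\langle\ ,\ \rangle$ the pairing with characters, $Q^\vee$ the lattice spanned by the coroots $\alpha^\vee$, and $P^\vee$ the coweight lattice of all $\lambda\in Q^\vee\otimes\mathbb Q$ with $\langle\alpha,\lambda\rangle\in\mathbb Z$ for all roots $\alpha$. Then $Q^\vee\subset X_*\subset P^\vee$.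

**Definition 5 (isogeny type).** An *isogeny type* is an irreducible reduced semisimple root datum: an irreducible root system together with a lattice $X_*$ between $Q^\vee$ and $P^\vee$. It is simply connected if $X_*=Q^\vee$ and adjoint if $X_*=P^\vee$.

*Example.* For $A_1$, $Q^\vee=\mathbb Z\alpha^\vee$ and $P^\vee=\mathbb Z\tfrac12\alpha^\vee$; these are the lattices $X_*$ of $SL_2$ and $PGL_2$.

The *fundamental coweights* $\omega_i^\vee$ are dual to the simple roots $\alpha_i$. The next fact is in Bourbaki, *Lie* VI §2 no. 3.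

**Lemma 3.** Every nonzero class of $P^\vee/Q^\vee$ contains some $\omega_i^\vee$ such that $\alpha_i$ has coefficient $1$ in the highest root. Then $\langle\alpha,\omega_i^\vee\rangle\in\{0,\pm1\}$ for all roots $\alpha$.

*Proof.* Use a scalar product invariant under the Weyl group $W$. Reflections change $\lambda\in P^\vee$ by $-\langle\alpha,\lambda\rangle\alpha^\vee\in Q^\vee$, so $W$ preserves classes. Hence we may take $\lambda$ in the class of minimal length and dominant. For a root $\alpha$,
$$|\lambda-\alpha^\vee|^2=|\lambda|^2-(\langle\alpha,\lambda\rangle-1)|\alpha^\vee|^2,$$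
so minimality gives $\langle\alpha,\lambda\rangle\le1$. Let $\sum n_i\alpha_i$ be the highest root; all $n_i\ge1$. Then $\sum_in_i\langle\alpha_i,\lambda\rangle\le1$ with terms $\ge0$, not all zero as $\lambda\ne0$. So exactly one $\langle\alpha_i,\lambda\rangle$ is nonzero, and it and $n_i$ equal $1$. Thus $\lambda=\omega_i^\vee$. Finally $\langle\alpha,\omega_i^\vee\rangle$ is the coefficient of $\alpha_i$ in $\alpha$, bounded in absolute value by $n_i=1$. $\blacksquare$

**Theorem 2.** If the isogeny type is not adjoint, or if $2P^\vee\not\subset Q^\vee$ (types $A_n$ with $n\ge2$, $D_n$ with $n$ odd, $E_6$), there is a group $G$ of this type over $K=\mathbb R((t))$ violating the conjecture.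

The list in parentheses is read off from $P^\vee/Q^\vee$, which is $\mathbb Z/(n+1)$ for $A_n$, $\mathbb Z/4$ for $D_n$ with $n$ odd, $\mathbb Z/3$ for $E_6$, and is killed by $2$ in all other cases.

*Proof.*

**Step 1: choosing $\lambda$.** By hypothesis some class in $P^\vee/Q^\vee$ consists of $\lambda$ with

(a) $\lambda\notin X_*$, or (b) $2\lambda\notin Q^\vee$;

both conditions depend only on the class. The class is nonzero, so by Lemma 3 we may take $\lambda=\omega_i^\vee$ with $\langle\alpha,\lambda\rangle\in\{0,\pm1\}$ for all roots.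

**Step 2: the compact form and a direction $X$ in it.** Let $G_0$ be the compact (anisotropic) real form of the given type, $T_0$ a maximal torus, $r=\dim T_0$. Let $U$ be the norm-one torus of $\mathbb C/\mathbb R$, so $U(F)=\{u\in(F\otimes_{\mathbb R}\mathbb C)^*:u\bar u=1\}$. Complex conjugation acts on $X_*$ with square $1$ and, $T_0$ being anisotropic, without nonzero fixed vectors; so it acts as $-1$. It acts as $-1$ on the cocharacters $\mathbb Z$ of $U$ as well. Therefore $T_0=X_*\otimes U$, and each $\chi\in X_*$ is a homomorphism $U\to T_0$ over $\mathbb R$. In particular $T_0(\mathbb R)=X_*\otimes U(\mathbb R)=(X_*\otimes\mathbb R)/2\pi X_*$. Put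
$$X=i\,d\lambda(1)\in\mathrm{Lie}(T_0)(\mathbb R),\qquad \tilde s=\exp(\pi X)\in T_0(\mathbb R).$$
Then $\exp(\theta X)$ is the class of $\theta\lambda$. It acts on the root space $\mathfrak g_\alpha$ by $e^{i\theta\langle\alpha,\lambda\rangle}$, so $\tilde s$ acts by $(-1)^{\langle\alpha,\lambda\rangle}$ and $\tilde s^2$ acts trivially: $\tilde s^2$ is central in $G_0$. So $\mathrm{Int}(\tilde s):g\mapsto\tilde sg\tilde s^{-1}$ is an automorphism of $G_0$ over $\mathbb R$ with square $1$. Let
$$H=\{g\in G_0(\mathbb R):\tilde sg\tilde s^{-1}=g\}.$$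

**Step 3: $H$ fixes $X$.** This is the heart of the proof. The claim is that $\mathrm{Ad}(g)X=X$ for all $g\in H$. By Step 2, with $\mathfrak t=\mathrm{Lie}(T_0)_{\mathbb C}$,
$$\mathrm{Lie}(H)_{\mathbb C}=\mathfrak t\oplus\bigoplus_{\langle\alpha,\lambda\rangle=0}\mathfrak g_\alpha .$$
Its center commutes with $\mathfrak t$, hence lies in $\mathfrak t$, and is killed by the roots that occur. These are the roots not involving $\alpha_i$; they span a space of rank $r-1$. So the center is one-dimensional and contains $X$, and the center of $\mathrm{Lie}(H)$ is $\mathbb RX$. For $g\in H$, $\mathrm{Ad}(g)$ preserves this center and the definite Killing form, so $\mathrm{Ad}(g)X=\pm X$. Suppose $\mathrm{Ad}(g)X=-X$.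

In case (a): $g$ commutes with $\tilde s$, so $\tilde s=g\tilde sg^{-1}=\exp(-\pi X)=\tilde s^{-1}$. Thus $\exp(2\pi X)=1$, that is, $2\pi\lambda\in2\pi X_*$ and $\lambda\in X_*$, a contradiction.

In case (b): elements of $\mathfrak t$ conjugate under $G_0(\mathbb C)$ are conjugate under $W$, so $-\lambda=w\lambda$ for some $w\in W$. Since $w\lambda-\lambda\in Q^\vee$, we get $2\lambda\in Q^\vee$, a contradiction.

**Step 4: the twisted group.** We want a $K$-group whose points reduce into $H$. Let $E=\mathbb R((\tau))$, $\tau^2=t$, and $\iota(\tau)=-\tau$, so $\mathrm{Gal}(E/K)=\{1,\iota\}$. Let $G$ be the twist of $(G_0)_K$ by the cocycle $\iota\mapsto\mathrm{Int}(\tilde s)$; this is a cocycle because $\mathrm{Int}(\tilde s)$ is defined over $\mathbb R$ and has square $1$. The group $G$ is of the given type, and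
$$G(K)=\{g\in G_0(E):\iota(g)=\tilde sg\tilde s^{-1}\}.$$

**Step 5: points reduce into $H$.** Choose a faithful representation $\rho:G_0\to GL_M$ over $\mathbb R$. Since $G_0(\mathbb R)$ is compact, it preserves a positive definite quadratic form, and it is Zariski dense in $G_0$; so after a change of basis $\rho(G_0)\subset O_M$. If $g\in O_M(E)$, each column has sum of squares $1$. The leading coefficients of squares are positive, so leading terms do not cancel, and no entry has a pole. Hence $G_0(E)=G_0(\mathbb R[[\tau]])$. For $y\in G(K)$, setting $\tau=0$ gives $y_0\in G_0(\mathbb R)$. Since $\iota(y)$ also specializes to $y_0$, the relation $\iota(y)=\tilde sy\tilde s^{-1}$ becomes $y_0=\tilde sy_0\tilde s^{-1}$. So $y_0\in H$.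

**Step 6: the element.** Choose $b\ge1$ with $b\lambda\in Q^\vee\subset X_*$. Let $u=\frac{1+it}{1-it}\in U(K)$ and $x=(b\lambda)(u)\in T_0(K)$. Then $\iota(x)=x$, and $\tilde sx\tilde s^{-1}=x$ because both lie in $T_0$. So $x\in G(K)$. Diagonalize $\rho\circ(b\lambda)$ over $\mathbb C$: on the part of weight $w\in\mathbb Z$, $\rho(x)$ is $u^w=1+2iwt+O(t^2)$, while $d\rho(bX)$ is $iw$. Hence
$$\rho(x)=1+2bt\,d\rho(X)+O(t^2).$$
For $y\in G(K)$, Step 3 gives
$$\rho(x^y)\equiv1+2b\tau^2\rho(y_0)^{-1}d\rho(X)\rho(y_0)=1+2b\tau^2d\rho(X)\pmod{\tau^3}.$$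
A product of $m\ge1$ conjugates of $x$ is $\equiv1+2mb\tau^2d\rho(X)\pmod{\tau^3}$. This is not $1$ because $d\rho$ is injective and $X\ne0$. So $1\notin S(x)$. $\blacksquare$

*Example.* Take the simply connected type $A_1$: $G_0=SU_2$, $\lambda=\frac12\alpha^\vee$, $X=\frac12\mathrm{diag}(i,-i)$, $\tilde s=\mathrm{diag}(i,-i)$. Conjugation by $\tilde s$ changes the sign of the off-diagonal entries. So $G(K)$ consists of $\begin{pmatrix}a&-\bar b\\b&\bar a\end{pmatrix}$ with $a\in\mathbb C((t))$, $b=\tau b'$, $b'\in\mathbb C((t))$, and $a\bar a+tb'\bar b'=1$: this is the norm-one group of the same quaternion algebra $(-1,-t)$ as in (2).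

*Remark.* If neither (a) nor (b) holds, Step 3 can fail. For $G_0=SO_3$, of adjoint type $A_1$, $\tilde s$ is the half turn about an axis and $X$ generates the rotations about it. A half turn about a perpendicular axis lies in $H$ and sends $X$ to $-X$. For the adjoint type $D_n$ with $n$ even, too, $X_*=P^\vee$ and $2P^\vee\subset Q^\vee$, so neither (a) nor (b) is available. A different mechanism is needed there.

## 7. Skew-hermitian forms over a quaternion algebra, and type $D_n$ with $n$ even

**Definition 6 (quaternion algebra).** For $s,t\in K^*$, $Q=(s,t)_K$ has basis $1,i,j,l$ with $i^2=s$, $j^2=t$, $l=ij=-ji$. Its conjugation changes the signs of $i,j,l$, and $\mathrm{Nrd}(\alpha)=\bar\alpha\alpha$, $\mathrm{Trd}(\alpha)=\alpha+\bar\alpha$. Explicitly $\mathrm{Nrd}(\alpha_0+\alpha_1i+\alpha_2j+\alpha_3l)=\alpha_0^2-s\alpha_1^2-t\alpha_2^2+st\alpha_3^2$, and $l^2=-st$.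

**Definition 7 (similitudes of a skew-hermitian form).** On the right space $V=Q^n$ let $h(x,y)=\sum_a\bar x_a\beta_ay_a$ with nonzero $\beta_a\in Q$, $\bar\beta_a=-\beta_a$; so $\overline{h(x,y)}=-h(y,x)$. A similitude is $g\in GL_n(Q)$ with $h(gx,gy)=\mu h(x,y)$, $\mu\in K^*$. Its reduced norm satisfies $\mathrm{Nrd}(g)=\pm\mu^n$. Let $GO^+$ be the group of those with $\mathrm{Nrd}(g)=\mu^n$. By [KMRT, §12, §23], for $n\ge4$ the adjoint group $PGO^+$ of the adjoint involution on $M_n(Q)$ is the adjoint group of type $D_n$, and $PGO^+(K)=GO^+/K^*$.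

*Example.* For $n=1$ and $\beta_1=l$, every $\gamma\in K(l)^*$ is in $GO^+$: $\bar\gamma l\gamma=\mathrm{Nrd}(\gamma)l$. On the other hand $\gamma=i$ satisfies $\bar\imath\,l\,i=-\mathrm{Nrd}(i)l$, so $\mu=-\mathrm{Nrd}(i)$: a similitude that is not in $GO^+$. This sign is what the proof exploits.

**Theorem 3.** Let $n\ge4$ be even, $k$ any field of characteristic $0$, $K=k((s))((t))((r_1))\cdots((r_n))$. There is an adjoint group of type $D_n$ over $K$ violating the conjecture.

*Proof.*

**Step 1: a valuation on $Q$.** Let $v:K^*\to\Gamma=\mathbb Z^{n+2}$ be the composite (lexicographic) valuation. Its residue field is $k$, and $v(s),v(t),v(r_1),\dots,v(r_n)$ are positive and form the standard basis. Let $Q=(s,t)_K$. The nonzero terms of $\alpha_0^2-s\alpha_1^2-t\alpha_2^2+st\alpha_3^2$ have values in distinct cosets of $2\Gamma$, so they never cancel. Hence $Q$ is a division algebra, and $v(\alpha):=\frac12v(\mathrm{Nrd}\,\alpha)$ is the minimum of the values of the four terms $\alpha_0,\alpha_1i,\alpha_2j,\alpha_3l$. It is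 multiplicative since $\mathrm{Nrd}$ is, and $v(\alpha+\beta)\ge\min(v(\alpha),v(\beta))$ by the minimum formula. So $v$ is a valuation on $Q$, and $v(\bar\alpha)=v(\alpha)$.

For nonzero $\alpha,\beta\in Q$ write $\alpha\sim\beta$ if $v(\alpha-\beta)>v(\alpha)=v(\beta)$. From $\alpha\alpha'-\beta\beta'=(\alpha-\beta)\alpha'+\beta(\alpha'-\beta')$ this equivalence relation is compatible with products; hence also with inverses (multiply $\alpha\sim\beta$ by $\alpha^{-1}$ on the left and $\beta^{-1}$ on the right), with conjugation and with $\mathrm{Nrd}$. The four terms of $\alpha$ have values in distinct cosets of $\Gamma$, so for $\alpha\ne0$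
$$\alpha\sim fe,\qquad f\in K^*,\ e\in\{1,i,j,l\},\qquad e\text{ determined by }v(\alpha)\bmod\Gamma. \tag{4}$$

**Step 2: the form and its value function.** Put $\beta_a=r_ac_a$ with $c_1=i$, $c_2=j$, $c_3=\dots=c_n=l$, let $h$ be as in Definition 7, and let $G=PGO^+$. For $x\in V$ put
$$\nu(x)=\min_a\bigl(v(x_a)+\tfrac12v(\beta_a)\bigr)\in\mathbb Q\otimes\Gamma,\qquad\nu(0)=\infty .$$
Here $2v(x_a)\in2\Gamma+\mathbb Zv(s)+\mathbb Zv(t)$ and $v(\beta_a)=v(r_a)+v(c_a)$, where $v(c_a)$ involves only $v(s),v(t)$. So the $r$-part (the coordinates along $v(r_1),\dots,v(r_n)$) of $2v(x_a)+v(\beta_a)$ is integral and congruent modulo $2$ to the basis vector $\delta_a\in\mathbb F_2^n$. These are distinct, so for $x\ne0$ the minimum is attained exactly once. Since $\bar x_a\beta_ax_a$ has value $2v(x_a)+v(\beta_a)$, we get $v(h(x,x))=2\nu(x)$. Consequently, for a similitude $g$ with multiplier $\mu$,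
$$\nu(gx)=\nu(x)+\tfrac12v(\mu). \tag{5}$$
Clearly also $\nu(x\alpha)=\nu(x)+v(\alpha)$ for $\alpha\in Q$, and $\nu(x+x')\ge\min(\nu(x),\nu(x'))$.

**Step 3: similitudes are diagonal to leading order.** Let the minimum for $ge_a$ be attained at index $a'$. By (5), $2\nu(ge_a)=v(\beta_a)+v(\mu)$; comparing $r$-parts modulo $2$ gives $\delta_{a'}=\delta_a+\bar\mu$, where $\bar\mu$ is the $r$-part of $v(\mu)$ modulo $2$. If $\bar\mu\ne0$, then for every $a$ we have $\bar\mu=\delta_a+\delta_{a'}$, a vector of weight $2$ whose support contains every $a$; so $n=2$, a contradiction. So $\bar\mu=0$ and $a'=a$ for all $a$.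

Put $\gamma_a=g_{aa}$ and $d=\mathrm{diag}(\gamma_1,\dots,\gamma_n)$. The minimum for $ge_a$ being attained at $a$, we get $v(\gamma_a)=\frac12v(\mu)$ for all $a$, so $\nu(dx)=\nu(x)+\frac12v(\mu)$. The minimum is attained only at $a$, so $\nu((g-d)e_a)>\nu(e_a)+\frac12v(\mu)$. Write $g=d(1+R)$ with $R=d^{-1}(g-d)$. Then $\nu(Re_a)>\nu(e_a)$ for all $a$, and for $x\ne0$
$$\nu(Rx)\ge\min_{x_a\neq0}\bigl(\nu(Re_a)+v(x_a)\bigr)>\nu(x). \tag{6}$$

**Step 4: signs.** All $v(\gamma_a)$ are equal, so by (4) $\gamma_a\sim f_ae$ with the *same* $e\in\{1,i,j,l\}$ for all $a$. In $h(ge_a,ge_a)=\sum_b\bar g_{ba}\beta_bg_{ba}=\mu\beta_a$ the term $b=a$ has strictly smallest value, so $\bar\gamma_a\beta_a\gamma_a\sim\mu\beta_a$. Now $e$ and $c_a$ commute if $e\in\{1,c_a\}$ and anticommute otherwise; so $\bar ec_ae=\varepsilon_a\mathrm{Nrd}(e)c_a$ with $\varepsilon_a=+1$ in the first case and $\varepsilon_a=-1$ in the second. Cancelling $\beta_a$,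
$$\mu\sim\varepsilon_af_a^2\,\mathrm{Nrd}(e)\sim\varepsilon_a\mathrm{Nrd}(\gamma_a). \tag{7}$$

**Step 5: $\mathrm{Nrd}(1+R)\sim1$.** This lets us compute $\mathrm{Nrd}(g)$ from the diagonal. By (6) for $x=e_b$,
$$v(R_{ab})+\tfrac12v(\beta_a)>\tfrac12v(\beta_b)\qquad\text{for all }a,b. \tag{8}$$
In particular $v(R_{11})>0$, so $v(1+R_{11})=0$. One step of Gaussian elimination writes
$$\begin{pmatrix}p&\rho\\c&M\end{pmatrix}=\begin{pmatrix}1&0\\cp^{-1}&1\end{pmatrix}\begin{pmatrix}p&0\\0&M-cp^{-1}\rho\end{pmatrix}\begin{pmatrix}1&p^{-1}\rho\\0&1\end{pmatrix},\qquad p=1+R_{11},$$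
and replaces $R_{ab}$, $a,b\ge2$, by $R_{ab}-R_{a1}(1+R_{11})^{-1}R_{1b}$. By (8) the correction has value $>\bigl(\frac12v(\beta_1)-\frac12v(\beta_a)\bigr)+\bigl(\frac12v(\beta_b)-\frac12v(\beta_1)\bigr)$, so (8) persists. By induction $1+R$ is a product of a lower unitriangular matrix, a diagonal matrix with entries $1+q_a$, $v(q_a)>0$, and an upper unitriangular matrix. Unitriangular matrices have reduced norm $1$, and $\mathrm{Nrd}(1+q)=1+\mathrm{Trd}\,q+\mathrm{Nrd}\,q\sim1$ when $v(q)>0$. So $\mathrm{Nrd}(1+R)\sim1$.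

**Step 6: $e\in\{1,l\}$ for proper similitudes.** By Step 5 and (7), $\mathrm{Nrd}(g)\sim\prod_a\mathrm{Nrd}(\gamma_a)\sim\bigl(\prod_a\varepsilon_a\bigr)\mu^n$. If $g\in GO^+$, then $\prod_a\varepsilon_a\sim1$; since $v(2)=0$, $-1\not\sim1$, so $\prod_a\varepsilon_a=1$. For $e=i$ only $\varepsilon_1$ is $+1$, and for $e=j$ only $\varepsilon_2$ is $+1$; in both cases there are $n-1$ minus signs, an odd number. So $e\in\{1,l\}$; in particular $e$ commutes with $l$.

**Step 7: the element.** We have $v(l)=\frac12(v(s)+v(t))>0$. Let $u=(1+l)(1-l)^{-1}$. Then $\bar u=u^{-1}$, $u$ commutes with $\beta_3=r_3l$, and $u-1=2l(1-l)^{-1}\sim2l$. Let $x=\mathrm{diag}(1,1,u,1,\dots,1)$. Since $\bar u\beta_3u=\beta_3$, its multiplier is $1$; its reduced norm is $\bar uu=1$. So $x\in GO^+$.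

**Step 8: conjugates of $x$ have the same leading term.** Let $C_{\ge\gamma}$ (resp. $C_{>\gamma}$) be the set of additive endomorphisms $f$ of $V$ with $\nu(fx)\ge\nu(x)+\gamma$ (resp. $>$) for all $x\ne0$. They are closed under addition, $C_{\ge\gamma}C_{\ge\delta}\subset C_{\ge\gamma+\delta}$, and a composite of an element of $C_{\ge\gamma}$ and one of $C_{>\delta}$, in either order, is in $C_{>\gamma+\delta}$. For $\alpha\in Q$ the matrix $\alpha E_{33}$ lies in $C_{\ge v(\alpha)}$. So $x-1=(u-1)E_{33}\equiv2lE_{33}\bmod C_{>v(l)}$.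

Let $y=d(1+R)\in GO^+$ and $P=d^{-1}(x-1)d=\gamma_3^{-1}(u-1)\gamma_3E_{33}$. By Step 6,
$$\gamma_3^{-1}(u-1)\gamma_3\sim(f_3e)^{-1}(2l)(f_3e)=2e^{-1}le=2l,$$
so $P\equiv2lE_{33}\bmod C_{>v(l)}$ and $P\in C_{\ge v(l)}$. By (6), $1+R$ preserves $\nu$; so does $(1+R)^{-1}$, and $R':=(1+R)^{-1}-1=-(1+R)^{-1}R\in C_{>0}$. Hence
$$x^y-1=(1+R')P(1+R)=P+R'P+PR+R'PR\equiv2lE_{33}\bmod C_{>v(l)} .$$

**Step 9: adding up.** Write $m$ conjugates of $x$ as $1+P_1,\dots,1+P_m$ with $P_j\in C_{\ge v(l)}$. Products of two or more $P_j$ lie in $C_{\ge2v(l)}\subset C_{>v(l)}$, so the product of the conjugates is $\equiv1+2mlE_{33}\bmod C_{>v(l)}$. Suppose it is a scalar $\kappa\in K^*$. Then $\kappa-1-2mlE_{33}\in C_{>v(l)}$. Applied to $e_1$ this gives $v(\kappa-1)>v(l)$, and applied to $e_3$ it gives $v(\kappa-1-2ml)>v(l)$. Hence $v(2ml)>v(l)$. But $v(2m)=0$, as the residue field has characteristic $0$: a contradiction. So no product of conjugates of $x$ by elements of $GO^+$ lies in $K^*$, and since $G(K)=GO^+/K^*$, (iii) fails for the class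 of $x$ in $G(K)$. $\blacksquare$

*Remark.* Restricting to $GO^+$ is essential. Suppose $k$ contains $\theta$ with $\theta^2=-1$, and let $d=\mathrm{diag}(i,\theta i,\dots,\theta i)$. Then $\bar\gamma_a\beta_a\gamma_a=\mathrm{Nrd}(i)\beta_a$ for all $a$, so $d$ is a similitude with $\mu=\mathrm{Nrd}(i)$, and it inverts $x$ because $i^{-1}li=-l$. But $\mathrm{Nrd}(d)=\mathrm{Nrd}(i)(-\mathrm{Nrd}(i))^{n-1}=-\mu^n$ for $n$ even.

## 8. Adjoint groups $SO(q)$ and $PGL_1(D)$

**Theorem 4.** Let $K$ be any field of characteristic $0$. Every normal subsemigroup of $G(K)$ is a subgroup when (1) $G$ is adjoint of type $B_n$, $n\ge1$ ($B_1=A_1$, $B_2=C_2$); (2) $G=PGL_1(D)$, $D$ a finite-dimensional central division $K$-algebra; (3) $G$ is of type $G_2$.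

Compare (2) for the quaternion algebra (2) of Section 1 with Theorem 1(a) for $n=2$: the answer genuinely depends on the isogeny type.

*Proof of (1).* Here $G=SO(q)$ with $q$ a nondegenerate quadratic form of odd dimension $2n+1$ [KMRT, §26]. By Wonenburger (J. Math. Mech. 16 (1966), 327–338), $x=ab$ with $a,b\in O(q)$, $a^2=b^2=1$. Then $a^{-1}xa=ba=x^{-1}$. The same holds with $-a$ in place of $a$, and $\det(-a)=-\det a$ since the dimension is odd. So we may take $a\in SO(q)$, and $x^{-1}$ is a conjugate of $x$ in $G(K)$. $\blacksquare$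

*Proof of (2).* Here $PGL_1(D)(K)=D^*/K^*$. For a quaternion division algebra and $x\notin K$, $\bar x$ has the same minimal polynomial as $x$, so it is conjugate to $x$ by Skolem–Noether, and $\bar xx\in K^*$. In general this role is played by Wedderburn's factorization theorem (Lam, *A First Course in Noncommutative Rings*, Thm 16.9): *the minimal polynomial $f$ of $x\in D^*$ over $K$ factors as $(T-x_m)\cdots(T-x_1)$ with all $x_j$ conjugate to $x$.* Granting it, the constant term gives $x_m\cdots x_1=(-1)^mf(0)\in K^*$, which is (iii) for the class of $x$.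

Here is the proof of the factorization. Let $T$ be central in $D[T]$ and put $g(c)=\sum g_ic^i$ for $g=\sum g_iT^i$. If $f=gh$, then $f(c)=\sum g_ih(c)c^i$, so
$$f(c)=g\bigl(h(c)\,c\,h(c)^{-1}\bigr)h(c)\quad\text{if }h(c)\ne0,$$
and $g(c)=0$ if and only if $g=g_1(T-c)$ for some $g_1$. Write $f=gh$ with $h=(T-x_r)\cdots(T-x_1)$, all $x_j$ in the conjugacy class $C$ of $x$, and $r\ge0$ maximal. If $h(c)\ne0$ for some $c\in C$, then since $f(c)=0$, $g$ vanishes at $h(c)ch(c)^{-1}\in C$, and a further factor splits off $g$, contradicting maximality. So $h$ vanishes on $C$. Let $\pi$ be monic of minimal degree vanishing on $C$. For $\delta\in D^*$, the polynomial $\delta\pi\delta^{-1}$ also vanishes on $C$, because its value at $c$ is $\delta\,\pi(\delta^{-1}c\delta)\,\delta^{-1}$. So $\pi-\delta\pi\delta^{-1}$ vanishes on $C$ and has smaller degree, hence is $0$. Thus $\pi\in K[T]$, $\pi(x)=0$, and $f$ divides $\pi$. So $r=\deg h\ge\deg\pi\ge\deg f$, and $g=1$. $\blacksquare$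

## 9. Octonions and type $G_2$

**Definition 8 (octonion algebra).** An *octonion algebra* $O$ over $K$ is an $8$-dimensional unital, not necessarily associative algebra with a nondegenerate quadratic form $N$ satisfying $N(ab)=N(a)N(b)$. Let $B(a,b)=N(a+b)-N(a)-N(b)$, so $B(w,w)=2N(w)$; let $\bar a=B(a,1)-a$ and $O^0=1^\perp$, the *pure* part, of dimension $7$. A *quaternion subalgebra* is a $4$-dimensional subalgebra containing $1$ on which $N$ is nondegenerate; it is a quaternion algebra with reduced norm $N$.

*Example.* If $Q$ is a quaternion algebra and $c\in K^*$, then $Q\oplus Qf$ with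
$$(a+bf)(a'+b'f)=(aa'-c\,\bar b'b)+(b'a+b\bar a')f,\qquad N(a+bf)=N(a)+cN(b) \tag{9}$$
is an octonion algebra, with $f\in Q^\perp$ and $N(f)=c$.

We use these standard facts (Springer–Veldkamp, *Octonions, Jordan Algebras and Exceptional Groups*, Ch. 1). $O$ is alternative: $a(aw)=a^2w$. Pure elements satisfy $a^2=-N(a)$ and $ab+ba=-B(a,b)$. Moreover $B(aw,w')=B(w,\bar aw')$ and $B(aw,bw)=B(a,b)N(w)$. If $Q\subset O$ is a quaternion subalgebra and $f\in Q^\perp$, $N(f)\ne0$, then $O=Q\oplus Qf$, $Q^\perp=Qf$, with multiplication (9) for $c=N(f)$. This gives: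

**(F1)** If $\varphi:Q\to Q'$ is an isomorphism of quaternion subalgebras and $f\in Q^\perp$, $f'\in Q'^\perp$ with $N(f)=N(f')\ne0$, then $\varphi$ extends to an automorphism of $O$ with $f\mapsto f'$, namely $a+bf\mapsto\varphi(a)+\varphi(b)f'$. Such $f'$ exists for given $\varphi,f$: $\varphi$ preserves norms, so $Q^\perp$ and $Q'^\perp$ are isometric by Witt cancellation.

**(F2)** Orthogonal $a,b\in O^0$ with $N(a)N(b)\ne0$ anticommute and generate a quaternion subalgebra with basis $1,a,b,ab$. If $a',b'$ is another such pair with the same norms, $a\mapsto a'$, $b\mapsto b'$ defines an isomorphism of these subalgebras, hence by (F1) extends to an automorphism of $O$.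

*Proof of Theorem 4(3).* A group of type $G_2$ is $G=\mathrm{Aut}(O)$ for an octonion algebra $O$. It preserves $N$ and is connected, so $G\subset SO(O^0)$, and $O^0$ is a faithful representation. The plan is to multiply $x$ by conjugates so that the product fixes more and more of $O$: first a vector, then a quaternion subalgebra. What remains can be inverted. The tool is the exchange trick of Section 3:

$$\text{if } z=x^{-1}w\text{ and }y\in G(K)\text{ satisfies }yw=z,\ yz=w,\text{ then }xx^y\text{ fixes }w. \tag{10}$$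
Indeed $x^yw=y^{-1}xz=y^{-1}w=z=x^{-1}w$.

**Step 1: fixing a pure vector.** *For $1\ne x\in G(K)$, either $x$ is unipotent, or some $xx^y$ fixes some $w\in O^0$ with $N(w)\ne0$.*

Suppose some $w\in O^0$ has $N(w)\ne0$ and $4N(w)^2\ne B(w,z)^2$, where $z=x^{-1}w$. Write $z=cw+f$ with $c\in K$, $f\perp w$, and put $f'=w-cz$. Then $B(w,z)=2cN(w)$ and $N(z)=N(w)$, so $c^2\ne1$ and
$$N(f)=(1-c^2)N(w)\ne0,\qquad B(f',z)=2cN(w)-2cN(z)=0,$$
$$N(f')=N(w)-c\,B(w,z)+c^2N(z)=(1-c^2)N(w).$$
By (F2) there is $y\in G(K)$ with $w\mapsto z$, $f\mapsto f'$. Then $yz=cz+f'=w$, and (10) applies.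

If no such $w$ exists, then $N(w)\bigl(4N(w)^2-B(w,x^{-1}w)^2\bigr)$ vanishes on $O^0$. Since $K$ is infinite, it is zero as a polynomial, hence
$$(2N(w)-B(w,x^{-1}w))(2N(w)+B(w,x^{-1}w))=0$$
as polynomials. So one factor is zero: $B(w,x^{-1}w)=\pm2N(w)$ with a fixed sign. Polarizing and using $B(w',x^{-1}w)=B(xw',w)$ gives $B(w,(x+x^{-1})w')=\pm2B(w,w')$, so $x+x^{-1}=\pm2$ on $O^0$, that is, $(x\mp1)^2=0$. All eigenvalues of $x$ are $\pm1$ with this sign; since $\det x=1$ and $\dim O^0=7$ is odd, the sign is $+$, and $x$ is unipotent.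

**Step 2: from a vector to a quaternion subalgebra.** *Let $x\in G(K)$ fix $v\in O^0$, $N(v)\ne0$. Then for some $y\in G(K)$, either $xx^y=1$ or $xx^y$ fixes a quaternion subalgebra pointwise.*

Let $L=K\oplus Kv$, a quadratic étale algebra since $v^2=-N(v)\neq0$, and $W=L^\perp\subset O^0$, of dimension $6$. By alternativity $W$ is an $L$-module under left multiplication (and $LW\subset W$ since $B(aw,b)=B(w,\bar ab)$). We have $N(aw)=N(a)N(w)$, $B(aw,w')=B(w,\bar aw')$ and
$$B(aw,bw)=B(a,b)N(w)=\mathrm{Tr}_{L/K}(a\bar b)\,N(w)\qquad(a,b\in L). \tag{11}$$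
Since $x$ fixes $L$ pointwise, it preserves $W$ and acts $L$-linearly on it. For $w\in W$ with $N(w)\ne0$, the form is nondegenerate on $Lw$ by (11). So we can write $z=x^{-1}w=aw+f$ with $a\in L$, $f\in W$, $f\perp Lw$, and then
$$N(f)=N(w)(1-N(a)).$$
Let $A(w)\in L$ be defined by $\mathrm{Tr}(A(w)\bar b)=B(x^{-1}w,bw)$ for all $b\in L$; it is a quadratic polynomial in $w$, and by (11) $A(w)=aN(w)$ when $N(w)\ne0$. Put $D(w)=N(w)^2-N(A(w))$, a polynomial on $W$; when $N(w)\ne0$, $D(w)=N(w)N(f)$.

*Case (i): some $w\in W$ has $N(w)D(w)\ne0$.* Then $N(f)\ne0$. By (F2), $Q_w=L\oplus Lw$ and $Q_z=L\oplus Lz$ are quaternion subalgebras, and $v\mapsto-v$, $w\mapsto z$ defines an isomorphism $\varphi:Q_w\to Q_z$ with $\varphi(bw)=\bar bz$ for $b\in L$. Put $f'=w-\bar az\in W$. For $b\in L$,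
$$B(w,bz)=B(\bar bw,z)=B(\bar bw,aw)=\mathrm{Tr}(ab)N(w)=B(\bar az,bz),$$
using $f\perp Lw$ for the second equality, and (11) with $N(z)=N(w)$ for the last. So $f'\perp Lz$. Taking $b=\bar a$, $N(f')=N(w)+N(a)N(w)-2N(a)N(w)=N(f)\ne0$. Also $f\perp Q_w$ and $f'\perp Q_z$, since $f,f'\in W=L^\perp$. By (F1) there is $y\in G(K)$ extending $\varphi$ with $yf=f'$. Then $yw=z$, $yz=y(aw)+yf=\bar az+f'=w$, and $yv=-v$. By (10) $xx^y$ fixes $w$. It fixes $v$ because $x^yv=y^{-1}x(-v)=y^{-1}(-v)=v$. So it fixes $Q_w$ pointwise.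

*Case (ii): otherwise.* Then $ND$ vanishes on $W$; $K$ is infinite and $N\ne0$ on $W$, so $D=0$ as a polynomial. Over $\bar K$, $L\otimes\bar K=\bar K\times\bar K$ with idempotents $\epsilon_1,\epsilon_2$ exchanged by conjugation. Put $W_i=\epsilon_i(W\otimes\bar K)$. Since $B(\epsilon_1w,\epsilon_1w')=B(w,\epsilon_2\epsilon_1w')=0$, and likewise for $\epsilon_2$, the $W_i$ are totally isotropic; so they are in duality under $B$, each of dimension $3$. The $L$-linear map $x$ preserves both; let $g=x|_{W_1}$. For $w=p+q$ with $p\in W_1$, $q\in W_2$, $N(w)=B(p,q)$. Taking $b=\epsilon_1$ and $b=\epsilon_2$ in the definition of $A(w)$, its components are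
$$A_2=B(x^{-1}q,p)=B(gp,q),\qquad A_1=B(x^{-1}p,q)=B(g^{-1}p,q).$$
So $D=B(p,q)^2-B(gp,q)B(g^{-1}p,q)$. As a quadratic form of rank $6$, $B(p,q)$ is an irreducible polynomial. So $D=0$ and unique factorization give $B(gp,q)=cB(p,q)$ with a constant $c\ne0$; that is, $g=c$, and then $x=c^{-1}$ on $W_2$, as $B(p,xq)=B(x^{-1}p,q)$. By (F2) applied to $(v,w)$ and $(-v,w)$ with $w\in W$, $N(w)\ne0$, there is $y\in G(K)$ with $yv=-v$. Since $y(bw')=\bar b\,y(w')$ for $b\in L$, $w'\in W$, it interchanges $W_1$ and $W_2$. So $x^y$ is $c^{-1}$ on $W_1$, $c$ on $W_2$, and fixes $v$. Thus $xx^y=1$.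

**Step 3: inverting what remains.** *If $x\in G(K)$ fixes a quaternion subalgebra $Q$ pointwise, then $x^{e}=x^{-1}$ for some $e\in G(K)$.*

Take $f\in Q^\perp$ with $N(f)\ne0$. By (9), $O=Q\oplus Qf$ with $b(df)=(db)f$ for $b,d\in Q$. As $x$ preserves $Q^\perp=Qf$, we have $xf=pf$ with $p\in Q$, $N(p)=1$, so
$$x(a+bf)=a+b(pf)=a+(pb)f .$$
Write $x=x_p$; then $x_px_{p'}=x_{pp'}$. For $\epsilon\in Q$ with $N(\epsilon)\ne0$, the map $y_\epsilon:a+bf\mapsto\epsilon a\epsilon^{-1}+(\epsilon b\epsilon^{-1})f$ is in $G(K)$ by (F1), and $y_\epsilon^{-1}x_py_\epsilon=x_{\epsilon^{-1}p\epsilon}$. If $p\in K$, then $p=\pm1$ and $x=x^{-1}$; take $e=1$. Otherwise let $p_0\ne0$ be the pure part of $p$. Its orthogonal complement in the nondegenerate $3$-dimensional space of pure quaternions is a plane, and such a space contains no totally isotropic plane. So this complement contains $\epsilon$ with $N(\epsilon)\ne0$. Since $\epsilon p_0=-p_0\epsilon$, we get $\epsilon^{-1}p\epsilon=\bar p=p^{-1}$, and $e=y_\epsilon$ inverts $x$.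

**Step 4: assembling.** Let $1\ne x\in G(K)$. If $x$ is unipotent, $1\in S(x)$ by Lemma 2. Otherwise Step 1 gives $x_1=xx^y$ fixing a pure $v$ with $N(v)\ne0$, and Step 2 gives $x_2=x_1x_1^{y'}$, which is $1$ or fixes a quaternion subalgebra pointwise. In the latter case Step 3 gives $x_2x_2^{e}=1$. Conjugates of products of conjugates of $x$ are again products of conjugates of $x$, so $1\in S(x)$ in every case. By Lemma 1 every normal subsemigroup of $G(K)$ is a subgroup. $\blacksquare$
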